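# Signed and probability solutions of the stationary Kolmogorov equation

## Two theorems on bounded solutions

Let $b=(b^1,\dots,b^d)$ be a vector field on $\mathbb R^d$ with $b^i\in C^\infty(\mathbb R^d)$, and put
$$L\varphi=\Delta\varphi+\langle b,\nabla\varphi\rangle .$$
We study the equation
$$\Delta\varrho-\operatorname{div}(b\varrho)=0 \tag{1}$$
for measures: a signed Borel measure $\mu$ of bounded total variation solves (1) if
$$\int_{\mathbb R^d}L\varphi\,d\mu=0\qquad\text{for all }\varphi\in C_0^\infty(\mathbb R^d). \tag{2}$$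
We call such a $\mu$ a *bounded solution*, and a *probability solution* if it is a probability measure. The question, taken from "Dedicated to the memory of Nicu Boboc" (http://imar.ro/journals/Revue_Mathematique/pdfs/2021/1/7.pdf), is this: if (1) has a nonzero bounded signed solution, must it have a probability solution?

For $d\ge2$ write points of $\mathbb R^d$ as $(x,y,z)$ with $x,y\in\mathbb R$ and $z\in\mathbb R^{d-2}$; if $d=2$, there is no $z$.

**Theorem A.**

**(a)** If $d=1$ and (1) has a nonzero bounded solution, then it has a probability solution.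

**(b)** Let $d\ge2$ and $b(x,y,z)=(\beta(x,y),0,-z)$, where
$$\beta(x,y)=-\tanh x\Bigl(2+\frac{\sinh^2x}{1+\cosh x\cosh y}\Bigr).$$
Then $b\in C^\infty$, and the function
$$\varrho(x,y,z)=\frac{\tanh x}{1+\cosh x\cosh y}\,e^{-|z|^2/2}$$
is integrable and nonzero and solves (1), but (1) has no nonzero nonnegative bounded solution, hence no probability solution.

**Theorem B.** Let $\theta:[0,\infty)\to(0,\infty)$ be nondecreasing.

**(i)** Let $d\ge1$ and $\int_1^\infty dr/\theta(r)=\infty$, and suppose that for some $R$ the smooth field $b$ satisfies $\langle b(x),x\rangle\ge-|x|\,\theta(|x|)$ for $|x|\ge R$. If $\mu\ne0$ is a bounded signed solution of (1), then $\mu$ has a density of constant sign without zeros, and $\mu/\mu(\mathbb R^d)$ is a probability solution. The space of bounded solutions has dimension at most $1$.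

**(ii)** Let $d\ge2$ and $\int_1^\infty dr/\theta(r)<\infty$. Then there is a smooth field $b$ on $\mathbb R^d$ with $|b(x)|=o(\theta(|x|))$ as $|x|\to\infty$ for which (1) has a nonzero bounded signed solution but no probability solution.

## What the two theorems assert

Theorem A answers the question: yes on the line, no in every dimension $d\ge2$, with an explicit field. Theorem B says how large the drift must be for this to happen. If $|b(x)|\le\theta(|x|)$ outside a ball, then $\langle b(x),x\rangle\ge-|x|\theta(|x|)$ there, so (i) applies when $\int_1^\infty dr/\theta=\infty$. If the integral converges, the field in (ii) satisfies $|b|\le\theta$ outside a ball. Hence, for $d\ge2$: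

*the implication "nonzero bounded signed solution $\Rightarrow$ probability solution" holds for all smooth $b$ with $|b(x)|\le\theta(|x|)$ outside a ball if and only if $\int_1^\infty dr/\theta(r)=\infty$.*

For instance, $\int dr/(r\log r)$ diverges at infinity and $\int dr/(r(\log r)^{1+\varepsilon})$ converges. So the implication holds under $|b|\le C|x|\log|x|$ near infinity, and it fails in the class $|b|\le|x|(\log|x|)^{1+\varepsilon}$ for every $\varepsilon>0$. (Such $\theta$ need only be specified for large $r$; below that, make it constant.)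

Note that (i) restricts only the *inward* part of $b$: a drift pointing outward may be as large as it likes.

We use the following facts.

*Pointwise and weak solutions.* If $\varrho\in C^\infty\cap L^1$ satisfies (1) pointwise, then integration by parts against $\varphi\in C_0^\infty$ gives (2), so $\varrho\,dx$ is a bounded solution. Conversely, by **Weyl's lemma** (hypoellipticity of elliptic operators with $C^\infty$ coefficients), every bounded solution is $\varrho\,dx$ with $\varrho\in C^\infty\cap L^1$, and then (1) holds pointwise.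

*Strong maximum principle* (Gilbarg–Trudinger, Theorem 3.5 and the remark after it). If $q\ge 0$ is locally bounded and $\Delta w-\langle b,\nabla w\rangle-qw\le0$ on a connected open set, then $w$ cannot attain a nonpositive minimum inside unless it is constant. If the minimum is zero, no sign condition on $q$ is needed. Indeed, let $w\ge0$ and $\Delta w-\langle b,\nabla w\rangle-qw=0$ with $q=q^+-q^-$. Then $\Delta w-\langle b,\nabla w\rangle-q^+w=-q^-w\le0$, and the previous statement applies. So such a $w$ is either identically $0$ or strictly positive.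

*Concave functions on the line.* A nonnegative concave function $g$ on $\mathbb R$ is constant: if $g(s)\neq g(t)$, then beyond the lower of the two points $g$ lies below the extended chord, which tends to $-\infty$.

## Three drifts by hand

**Example 1 ($b=0$).** Taking Fourier transforms in $\Delta\mu=0$ gives $|\xi|^2\hat\mu(\xi)=0$. Since $\hat\mu$ is continuous, $\hat\mu\equiv0$ and $\mu=0$. There is no nonzero bounded solution of any sign, and the implication is vacuous.

**Example 2 ($b=-x$ on $\mathbb R^d$).** For $\gamma=e^{-|x|^2/2}$ we have $\nabla\gamma=-x\gamma$, so $\Delta\gamma-\operatorname{div}(b\gamma)=\operatorname{div}(\nabla\gamma+x\gamma)=0$. The normalized Gaussian is a probability solution. By Theorem B(i) with $\theta(r)=1+r$, every bounded solution is a multiple of it.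

**Example 3 ($d=1$, $b=-x^3$).** One solution is $e^{-x^4/4}$. Another is
$$\varrho(x)=e^{-x^4/4}\int_0^xe^{t^4/4}\,dt,\qquad\text{for which}\qquad \varrho'-b\varrho=\varrho'+x^3\varrho=1 .$$
It is odd and changes sign. It is integrable: by L'Hôpital,
$$\lim_{x\to\infty}\frac{\int_0^xe^{t^4/4}dt}{x^{-3}e^{x^4/4}}=\lim_{x\to\infty}\frac{1}{1-3x^{-4}}=1,$$
so $\varrho\sim x^{-3}$. Thus sign-changing bounded solutions do exist, and the space of bounded solutions has dimension at least $2$.

In Example 3 the quantity $\varrho'-b\varrho$ is the constant $1$, while for $e^{-x^4/4}$ it is $0$. If one reads (1) as $-\operatorname{div}J=0$ with $J=b\varrho-\nabla\varrho$, the sign-changing solution carries a constant current $J=-1$. Loosely, positive mass comes in from $+\infty$, negative mass comes in from $-\infty$, and they cancel at $0$. Keep this picture; it is the whole phenomenon.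

## The line: dividing by the integrating factor

Here we prove Theorem A(a). Let $\mu\ne0$ be a bounded solution on $\mathbb R$, with density $\varrho\in C^\infty\cap L^1$.

**Step 1: integrate the equation once.** This turns (1) into a first-order equation. Since $(\varrho'-b\varrho)'=0$, there is a constant $\kappa$ with $\varrho'-b\varrho=\kappa$. Let $B'=b$ and $h=\varrho e^{-B}$. Then $h'=\kappa e^{-B}$.

**Step 2: the case without zeros.** If $\varrho$ has no zero, it has constant sign by continuity, and $|\varrho|/\|\varrho\|_{L^1}$ is the density of a probability solution.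

**Step 3: the case with a zero.** We show that the positive solution $e^B$ is then integrable. Let $\varrho(x_0)=0$. If $\kappa=0$, then $h$ is constant and vanishes at $x_0$, so $\varrho\equiv0$, which is excluded. So $\kappa\ne0$, and replacing $\varrho$ by $-\varrho$ if necessary we may take $\kappa>0$. Then $h$ is strictly increasing with $h(x_0)=0$. For $x\ge x_0+1$ we have $h(x)\ge h(x_0+1)>0$, that is,
$$e^{B(x)}\le\frac{\varrho(x)}{h(x_0+1)},$$
and for $x\le x_0-1$ likewise $e^{B(x)}\le|\varrho(x)|/|h(x_0-1)|$. Both bounds are integrable, and $e^B$ is continuous on $[x_0-1,x_0+1]$, so $e^B\in L^1(\mathbb R)$. Since $(e^B)'-be^B=0$, the function $e^B$ solves (1), and its normalization is a probability solution. $\square$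

The proof uses a second, positive solution that is there in advance, namely $e^B$. For a general field in dimension $d\ge2$ there is no such function, so we need something else.

## Passing to $|\varrho|$, and the mass that can be left over

In any dimension the natural attempt is to replace the signed density $\varrho$ by $|\varrho|$. Half of what we want is always true.

**Lemma 1.** Let $\varrho\in C^\infty\cap L^1$ solve (1). Then
$$\Lambda(\varphi):=\int L\varphi\;|\varrho|\,dx\ \ge0\qquad\text{for all }0\le\varphi\in C_0^\infty(\mathbb R^d).$$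

*Proof.* We approximate $|t|$ by the smooth convex functions $f_\varepsilon(t)=\sqrt{t^2+\varepsilon^2}-\varepsilon$. Equation (1) says $\Delta\varrho=\langle b,\nabla\varrho\rangle+\varrho\operatorname{div}b$. Hence
$$\Delta f_\varepsilon(\varrho)=f_\varepsilon''(\varrho)|\nabla\varrho|^2+f_\varepsilon'(\varrho)\langle b,\nabla\varrho\rangle+f'_\varepsilon(\varrho)\,\varrho\operatorname{div}b,$$
$$\operatorname{div}(bf_\varepsilon(\varrho))=f_\varepsilon'(\varrho)\langle b,\nabla\varrho\rangle+f_\varepsilon(\varrho)\operatorname{div}b .$$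
Subtracting,
$$\Delta f_\varepsilon(\varrho)-\operatorname{div}(bf_\varepsilon(\varrho))=f_\varepsilon''(\varrho)|\nabla\varrho|^2+\operatorname{div}b\,\bigl(f_\varepsilon'(\varrho)\varrho-f_\varepsilon(\varrho)\bigr)\ge-\varepsilon|\operatorname{div}b|,$$
because $f_\varepsilon''\ge0$ and
$$0\le tf_\varepsilon'(t)-f_\varepsilon(t)=\frac{t^2}{\sqrt{t^2+\varepsilon^2}}-\sqrt{t^2+\varepsilon^2}+\varepsilon=\varepsilon-\frac{\varepsilon^2}{\sqrt{t^2+\varepsilon^2}}\le\varepsilon .$$
Multiply by $\varphi\ge0$ and integrate by parts:
$$\int f_\varepsilon(\varrho)\,L\varphi\,dx\ge-\varepsilon\int|\operatorname{div}b|\,\varphi\,dx .$$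
Since $0\le|t|-f_\varepsilon(t)\le\varepsilon$, letting $\varepsilon\to0$ gives $\Lambda(\varphi)\ge0$. $\square$

If we were allowed to insert $\varphi=1$, then $L1=0$ would give $\Lambda(1)=0$; the nonnegative functional $\Lambda$ would vanish, and $|\varrho|\,dx$ would be a solution. But $1$ does not have compact support, and this is exactly where the attempt can stop. Take Example 3. There $|\varrho|=\operatorname{sgn}(x)\varrho$ is locally Lipschitz and $|\varrho|'-b|\varrho|=\operatorname{sgn}(x)$ for $x\ne0$, so
$$\Lambda(\varphi)=\int|\varrho|(\varphi''+b\varphi')\,dx=-\int\bigl(|\varrho|'-b|\varrho|\bigr)\varphi'\,dx=-\int\operatorname{sgn}(x)\varphi'(x)\,dx=2\varphi(0).$$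
The functional is not zero: it has total mass $2$, which is the current arriving from the two infinities. So the attempt succeeds precisely when cutoff functions can be chosen along which this mass disappears. How large may the inward drift be for that?

## Slow inward drift: proof of Theorem B(i)

First suppose $|b(x)|\le C(1+|x|)$. Take $\chi_N(x)=\zeta(|x|/N)$ with a fixed smooth nonincreasing $\zeta$, equal to $1$ on $(-\infty,1]$ and to $0$ on $[2,\infty)$. Its first derivatives are of size $1/N$ and live on the shell $N\le|x|\le2N$, so $|L\chi_N|\le C'$ there and $|\Lambda(\chi_N)|\le C'\int_{N\le|x|\le2N}|\varrho|\,dx\to0$. If $|b|$ is allowed to be of size $|x|\log|x|$, the same estimate gives only $\log N$ times the mass of the shell, and knowing that the mass of the shell tends to $0$ is not enough. The remedy is to measure distance not by $|x|$ but by a function $V$ that grows so slowly that $LV$ is bounded below. With $V=v(|x|)$ the drift term in $LV$ is at least $-v'\theta$, so $v'\approx1/\theta$ is the natural choice, and $V\to\infty$ exactly when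 $\int^\infty dr/\theta=\infty$.

Let now $b,\theta,R$ be as in Theorem B(i), and let $\mu=\varrho\,dx\ne0$ be a bounded solution, $\varrho\in C^\infty\cap L^1$.

**Step 1: build cutoffs $\chi_N$ with $L\chi_N\le C_2/N$.** Let $a=1/\theta$, which is nonincreasing. As $\theta$ need not be smooth, we average it. Let $0\le k\in C_0^\infty((0,1))$ with $\int k=1$ and put
$$a_1(r)=\int_0^1a(r+s)k(s)\,ds=\int a(t)\,k(t-r)\,dt\qquad(r>0).$$
By the second form, $a_1$ is smooth on $(0,\infty)$ and $|a_1'|\le a(0)\int|k'|=:C_1$. By monotonicity of $a$, $a(r+1)\le a_1(r)\le a(r)\le a(0)$; in particular $a_1>0$ and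
$$\int_1^\infty a_1\,dr\ge\int_1^\infty a(r+1)\,dr=\int_2^\infty\frac{dr}{\theta(r)}=\infty .$$
Put $v(r)=\int_0^ra_1$ and $V(x)=v(|x|)$. Then $V(x)\to\infty$ as $|x|\to\infty$, and away from the origin $V$ is smooth with $|\nabla V|=a_1(|x|)\le a(0)$. For $r=|x|\ge\max(R,1)$,
$$LV=a_1'(r)+\frac{d-1}r\,a_1(r)+\frac{\langle b,x\rangle}{r}\,a_1(r)\ge-C_1-\theta(r)a_1(r)\ge-C_1-1 ,$$
since $\theta a_1\le\theta a=1$. With $\zeta$ as above set $\chi_N=\zeta(V/N)$. For $N>v(\max(R,1))$ the set $\{V\ge N\}$ is contained in $\{|x|\ge\max(R,1)\}$. So $\chi_N=1$ near the origin, where $V$ might fail to be smooth, and $\chi_N=0$ where $V\ge2N$. Hence $\chi_N\in C_0^\infty(\mathbb R^d)$, $0\le\chi_N\le1$, and $L\chi_N=0$ outside $\{N\le V\le2N\}$. On that set $\zeta'\le0$ gives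
$$L\chi_N=\frac1N\zeta'(V/N)\,LV+\frac1{N^2}\zeta''(V/N)|\nabla V|^2\le\frac{(C_1+1)\sup|\zeta'|}{N}+\frac{a(0)^2\sup|\zeta''|}{N^2}\le\frac{C_2}N .$$
Only an upper bound on $L\chi_N$ is claimed. That is why a lower bound on $\langle b,x\rangle$ suffices.

**Step 2: $|\varrho|\,dx$ solves (1).** By Lemma 1, $\Lambda$ is nonnegative on nonnegative test functions, so
$$0\le\Lambda(\chi_N)=\int L\chi_N\,|\varrho|\,dx\le\frac{C_2}N\|\varrho\|_{L^1}\to0 .$$
If $0\le\varphi\in C_0^\infty$, then for large $N$ we have $\chi_N=1$ on $\operatorname{supp}\varphi$, so $\varphi\le(\sup\varphi)\chi_N$ and $0\le\Lambda(\varphi)\le(\sup\varphi)\Lambda(\chi_N)\to0$. Thus $\Lambda(\varphi)=0$. A general $\varphi\in C_0^\infty$ is a difference of nonnegative ones: with $M=\sup|\varphi|$ and $N$ large, $\varphi=(\varphi+M\chi_N)-M\chi_N$. So $\Lambda=0$ on $C_0^\infty$.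

**Step 3: $\varrho$ has no zeros.** By Weyl's lemma the solution $|\varrho|\,dx$ has a smooth density, which must be the continuous function $w=|\varrho|$. So $w\ge0$ is smooth and
$$\Delta w-\langle b,\nabla w\rangle-(\operatorname{div}b)\,w=0 .$$
Since $w\not\equiv0$, the strong maximum principle in the form recalled above gives $w>0$ everywhere. So $\varrho$ is continuous without zeros on the connected space $\mathbb R^d$ and has constant sign. In particular $\mu(\mathbb R^d)\ne0$ and $\mu/\mu(\mathbb R^d)$ is a probability solution.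

**Step 4: the dimension is at most one.** Let $\mu_1,\mu_2$ be nonzero bounded solutions. By Step 3 we may normalize them by $\mu_i(\mathbb R^d)=1$. Then $\mu_1-\mu_2$ is a bounded solution of total integral $0$. If it were nonzero, Step 3 would give it nonzero total integral. So $\mu_1=\mu_2$. $\square$

## A free Brownian direction excludes positive solutions

For a counterexample we want fast drift toward a hyperplane $\{x=0\}$, so that a signed solution with a current can exist, and something that forbids positive solutions. Suppose the drift has no component in the direction $y$. Formally testing (2) with $\varphi=\psi(y)$ gives $\int\psi''(y)\,d\mu=0$, so the $y$-marginal $\nu$ satisfies $\nu''=0$, and a finite measure on $\mathbb R$ with this property is $0$ (Example 1). For a signed measure that is no contradiction: a density odd in $x$ has $y$-marginal $0$. For a nonnegative measure, $\nu=0$ forces $\mu=0$. What must be justified is the cutoff in $x$, and there an inward drift has the good sign.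

**Lemma 2.** Let $d\ge2$ and $b=(\beta(x,y),0,-z)$ with $\beta\in C^\infty(\mathbb R^2)$, and suppose that for some $K\ge0$
$$\beta(x,y)\operatorname{sgn}x\le K\qquad\text{whenever }|x|\ge1. \tag{3}$$
Then (1) has no nonzero nonnegative bounded solution.

*Proof.* Let $\mu\ge0$ be a bounded solution, and let $\nu$ be its image under $(x,y,z)\mapsto y$.

**Step 1: the test functions.** Choose an even $\chi\in C_0^\infty(\mathbb R)$, nonincreasing on $[0,\infty)$, with $\chi=1$ on $[-1,1]$ and $\chi=0$ outside $[-2,2]$. Let $0\le\psi\in C_0^\infty(\mathbb R)$, $N\ge1$, and put $\eta_N(z)=\chi(|z|/N)$ (with $\eta_N\equiv1$ if $d=2$). For $\varphi=\psi(y)\chi(x/N)\eta_N(z)$,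
$$L\varphi=\psi''\chi(\tfrac xN)\eta_N+\psi\,\eta_N\Bigl[\tfrac1{N^2}\chi''(\tfrac xN)+\tfrac1N\beta\,\chi'(\tfrac xN)\Bigr]+\psi\,\chi(\tfrac xN)\bigl[\Delta\eta_N-\langle z,\nabla\eta_N\rangle\bigr].$$

**Step 2: bound everything but the first term from below.** If $\chi'(x/N)\ne0$, then $|x|\ge N\ge1$, and $\operatorname{sgn}(x)\chi'(x/N)\le0$. So (3) gives
$$\beta\,\chi'(\tfrac xN)=(\beta\operatorname{sgn}x)\,\bigl(\operatorname{sgn}(x)\chi'(\tfrac xN)\bigr)\ge K\operatorname{sgn}(x)\chi'(\tfrac xN)\ge-K\sup|\chi'| .$$
Next, $-\langle z,\nabla\eta_N\rangle=-\frac{|z|}N\chi'(|z|/N)\ge0$. Finally $\eta_N(z)=\eta_1(z/N)$, so $|\Delta\eta_N|\le CN^{-2}$ with $C=\sup|\Delta\eta_1|$.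

**Step 3: let $N\to\infty$.** Since $\int L\varphi\,d\mu=0$, $\mu\ge0$ and $0\le\chi,\eta_N\le1$, Step 2 yields
$$\int\psi''(y)\,\chi(\tfrac xN)\,\eta_N(z)\,d\mu\le\frac{C'}N\sup|\psi|\;\mu(\mathbb R^d),\qquad C'=\sup|\chi''|+K\sup|\chi'|+C .$$
The integrand on the left is bounded by $\sup|\psi''|$ and converges to $\psi''(y)$. By dominated convergence,
$$\int\psi''\,d\nu\le0\qquad\text{for all }0\le\psi\in C_0^\infty(\mathbb R).$$

**Step 4: conclude $\nu=0$.** Let $\omega_\varepsilon$ be a standard mollifier and take $\psi(s)=\omega_\varepsilon(t-s)$. This gives $(\nu*\omega_\varepsilon)''(t)\le0$ for every $t$. So $\nu*\omega_\varepsilon$ is a nonnegative concave function on $\mathbb R$, hence constant. It is also integrable, with integral $\nu(\mathbb R)$, hence it is $0$. Thus $\nu(\mathbb R)=\mu(\mathbb R^d)=0$, and $\mu=0$. $\square$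

Positivity of $\mu$ was used in Step 3, where the term with $\beta\chi'$ is bounded only from one side. For a signed $\mu$ and large $|\beta|$ that term is out of control.

## Choosing the potential first and reading off the drift

We now need a nonzero integrable $u(x,y)$ with $\Delta u=\partial_x(\beta u)$, where $\beta$ is smooth and satisfies (3). By Lemma 2 such a $u$ must change sign.

The first thing to try is a product. If $\beta=\beta(x)$ and $u=f(x)g(y)$, then $(f''-(\beta f)')g+fg''=0$. Evaluating at a point where $f\ne0$ gives $g''=\lambda g$ with a constant $\lambda$, so $g$ is a combination of exponentials, sines and cosines, or is affine. None of these is integrable on $\mathbb R$ unless $g=0$. So a single product with $\beta=\beta(x)$ will not do, and we let $\beta$ depend on $y$ too.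

The idea is to solve for $\beta$ instead of $u$. Write $u=U_x$. If
$$\Delta U=\beta\,U_x,$$
then differentiating in $x$ gives $\Delta u=\partial_x(\beta u)$. So we may choose $U$ freely and *define* $\beta=\Delta U/U_x$. Three requirements remain.

1. $\beta$ must be smooth where $U_x=0$.
2. $U_x$ must be integrable and nonzero.
3. Condition (3) must hold.

Take $U$ even in $x$ with $U_x>0$ for $x>0$. Then (3) asks for $\Delta U\le KU_x$ for $x\ge1$. If $U_x$ is to be integrable, one expects $U$ to approach a profile $U_\infty(y)$ as $x\to\infty$, and a profile with $U_\infty''<0$ helps. A good one is $-\log\cosh y$, whose second derivative is $-1/\cosh^2y$. This suggests $U=-\log(\cosh y+c(x))$ with $c$ even and decreasing for $x>0$.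

**Lemma 3.** Let $c\in C^\infty(\mathbb R)$ be such that $D(x,y):=\cosh y+c(x)>0$, and suppose $\beta\in C^\infty(\mathbb R^2)$ satisfies
$$c'\beta=c''+c+\frac{1-c^2-(c')^2}{D}. \tag{4}$$
Then $u:=-c'/D$ satisfies $\Delta u-\partial_x(\beta u)=0$ on $\mathbb R^2$. Consequently $u(x,y)e^{-|z|^2/2}$ satisfies (1) pointwise for $b=(\beta,0,-z)$.

*Proof.* Let $U=-\log D$. Then $U_x=-c'/D=u$ and $U_{xx}=-\dfrac{c''}D+\dfrac{(c')^2}{D^2}$. In the other variable,
$$U_{yy}=-\frac{\cosh y}D+\frac{\sinh^2y}{D^2}=\frac{-\cosh^2y-c\cosh y+\sinh^2y}{D^2}=-\frac{1+c\cosh y}{D^2}=-\frac{cD+1-c^2}{D^2},$$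
where the last equality uses $\cosh y=D-c$. Adding and using (4),
$$\Delta U=-\frac1D\Bigl[c''+c+\frac{1-c^2-(c')^2}D\Bigr]=-\frac{c'\beta}D=\beta U_x .$$
Differentiating in $x$ gives $\Delta u=\partial_x(\beta u)$. For $\gamma(z)=e^{-|z|^2/2}$ Example 2 gives $\Delta\gamma+\operatorname{div}(z\gamma)=0$. Therefore
$$\Delta(u\gamma)-\operatorname{div}(b\,u\gamma)=\gamma\bigl(\Delta u-\partial_x(\beta u)\bigr)+u\bigl(\Delta\gamma+\operatorname{div}(z\gamma)\bigr)=0 .\qquad\square$$

If moreover $u\gamma\in L^1(\mathbb R^d)$, then $u\gamma\,dx\,dy\,dz$ is a bounded solution.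

Which $c$ are possible? If $c$ is even, then $c'(0)=0$, and (4) at $x=0$ requires $c''(0)+c(0)+\frac{1-c(0)^2}{\cosh y+c(0)}=0$ for every $y$. The last term must not depend on $y$, so $c(0)^2=1$ and $c''(0)=-c(0)$. Positivity of $D$ at the origin means $c(0)>-1$. So
$$c(0)=1,\qquad c'(0)=0,\qquad c''(0)=-1 .$$
A function with these values that decreases to $0$ is $1/\cosh x$.

## The explicit field: proof of Theorem A(b)

**Step 1: check (4).** We verify that $c(x)=1/\cosh x$ goes with the $\beta$ of the theorem. This $\beta$ is smooth because $1+\cosh x\cosh y>0$. Here $c>0$, so $D\ge1$. Using $\tanh^2x=1-c^2$,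
$$c'=-c\tanh x,\qquad c''=c\tanh^2x-c^3=c-2c^3,\qquad c''+c=2c(1-c^2)=2c\tanh^2x,$$
$$(c')^2=c^2(1-c^2),\qquad 1-c^2-(c')^2=(1-c^2)^2=\tanh^4x .$$
So the right side of (4) is $2c\tanh^2x+\tanh^4x/D$. On the left side,
$$c'\beta=2c\tanh^2x+c\tanh^2x\,\frac{\sinh^2x}{1+\cosh x\cosh y} .$$
Since $1+\cosh x\cosh y=D\cosh x$ and $c=1/\cosh x$, the last term equals
$$\frac{\tanh^2x\,\sinh^2x}{D\cosh^2x}=\frac{\tanh^4x}D ,$$
and (4) holds.

**Step 2: the signed solution.** By Lemma 3 the solution comes from
$$u=-\frac{c'}D=\frac{\tanh x}{D\cosh x}=\frac{\tanh x}{1+\cosh x\cosh y},\qquad|u|\le\frac1{\cosh x\cosh y}\in L^1(\mathbb R^2).$$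
So $\varrho=u\,e^{-|z|^2/2}$ is smooth, integrable, nonzero, and solves (1).

**Step 3: no positive solution.** In the formula for $\beta$ the bracket is positive, so $\beta\operatorname{sgn}x\le0$. Lemma 2 with $K=0$ shows that there is no nonzero nonnegative bounded solution, hence no probability solution. $\square$

Two checks tie this to what came before. First, $\beta(x,0)=-\tanh x\,(1+\cosh x)$ because $\sinh^2x/(1+\cosh x)=\cosh x-1$; the inward drift is exponential along the $x$-axis, well outside the reach of Theorem B(i). Second, let $d=2$ and compute the functional $\Lambda$ of Lemma 1. Since $u=0$ on $\{x=0\}$, Green's formula on $\{x>0\}$ gives $\int_{x>0}u\,L\varphi=\int_{\mathbb R} u_x(0,y)\varphi(0,y)\,dy$, and $\{x<0\}$ contributes the same amount with $|u|=-u$. As $u_x(0,y)=1/(1+\cosh y)$,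
$$\Lambda(\varphi)=2\int_{\mathbb R}\frac{\varphi(0,y)}{1+\cosh y}\,dy .$$
This is again a nonzero functional, now carried by the line $\{x=0\}$ on which positive and negative mass cancel. Its total mass is $2\int\frac{dy}{1+\cosh y}=2\bigl[\tanh\tfrac y2\bigr]_{-\infty}^{\infty}=4$.

## Drifts just above the threshold: proof of Theorem B(ii)

Lemma 3 leaves $c$ free, and we now use this freedom. Write $p=-c'$. For $p\ne0$, (4) reads
$$\beta=\frac{p'}p-\frac cp-\frac{1-c^2}{pD}+\frac pD . \tag{5}$$
If $c$ stays bounded and $|p'|\le p$, the drift has size at most about $1/p$, while $c=c(0)-\int p$ stays bounded only if $p$ is integrable. So we want $p$ integrable, with $|p'|\le p$, and with $1/p=o(\theta)$. Since $1/\theta$ is integrable, there is room for a $p$ that is larger than $1/\theta$ by a factor tending to infinity.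

Let $d\ge2$, $\theta$ nondecreasing, $\int_1^\infty dr/\theta<\infty$.

**Step 1: an integrable smooth $a>0$ with $|a'|\le a$ and $a(r)\theta(r)\to\infty$.** Let $\alpha=1/\theta$ and $A(r)=\int_r^\infty\alpha$, which decreases to $0$. Put $\tilde\alpha=\alpha A^{-1/2}$ on $[1,\infty)$ and $\tilde\alpha=0$ on $(-\infty,1)$. Since $A'=-\alpha$ almost everywhere, $\tilde\alpha=-2(\sqrt A)'$ almost everywhere on $[1,\infty)$, and
$$\int\tilde\alpha=2\sqrt{A(1)}<\infty .$$
(For $\theta(r)=r^2$ on $[1,\infty)$ one gets $A=1/r$ and $\tilde\alpha=r^{-3/2}$: still integrable, but much larger than $r^{-2}$.) To smooth this, let $k(s)=e^{-\sqrt{1+s^2}}$ and $a=k*\tilde\alpha$. We have $k'=-\frac{s}{\sqrt{1+s^2}}\,k$, so $|k'|\le k$. Every derivative of $k$ is $k$ times a polynomial in $s$ and $(1+s^2)^{-1/2}$, hence bounded. As $\tilde\alpha\in L^1$, we may differentiate under the integral, and $a$ is smooth. It is also positive, bounded and integrable, and $|a'|\le|k'|*\tilde\alpha\le a$. For $r\ge2$ and $s\in[r-1,r]$ we have $k(r-s)\ge e^{-\sqrt2}$, $\alpha(s)\ge\alpha(r)$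 and $A(s)\le A(r-1)$. Hence
$$a(r)\ge e^{-\sqrt2}\int_{r-1}^r\tilde\alpha(s)\,ds\ge e^{-\sqrt2}\,\alpha(r)\,A(r-1)^{-1/2},$$
so $a(r)\theta(r)\ge e^{-\sqrt2}A(r-1)^{-1/2}\to\infty$.

**Step 2: the function $c$.** Near $x=0$ we need the values found after Lemma 3, and for $|x|\ge1$ we want $p=\pm\delta a$. Let $\eta\in C_0^\infty(\mathbb R)$ be even, $0\le\eta\le1$, $\eta=1$ on $[-\frac12,\frac12]$, $\eta=0$ outside $[-1,1]$. Choose $\delta>0$ with $\delta a\le1$ and $\delta\|a\|_{L^1}\le\frac12$, and put
$$p(x)=x\,\eta(x)+(1-\eta(x))\,\delta\operatorname{sgn}(x)\,a(|x|),\qquad c(x)=1-\int_0^xp(s)\,ds .$$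
Since $1-\eta$ vanishes near $0$, $p$ is smooth. It is odd. For $x>0$ both summands are nonnegative and not both zero, so $p>0$ on $(0,\infty)$. Where $\eta\ne0$ we have $|x|\le1$, so $|p|\le\eta+(1-\eta)=1$. Finally $\int_0^\infty p\le\int_0^1x\,dx+\delta\|a\|_{L^1}\le\frac12+\frac12=1$. Therefore $c$ is smooth, even, $0\le c\le1$, and $D=\cosh y+c\ge1$.

**Step 3: $\beta$ is smooth.** Define $\beta$ by (5) for $x\ne0$, where $c'=-p\ne0$; then (4) holds there. For $0<|x|\le\frac12$ we have $p=x$ and $c=1-\frac{x^2}2$, so
$$c''+c=-\frac{x^2}2,\qquad1-c^2-(c')^2=\Bigl(x^2-\frac{x^4}4\Bigr)-x^2=-\frac{x^4}4 .$$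
Dividing (4) by $c'=-x$,
$$\beta=\frac x2+\frac{x^3}{4D}\qquad(0<|x|\le\tfrac12).$$
The right side is smooth across $x=0$, so $\beta$ extends to a $C^\infty$ function on $\mathbb R^2$. At $x=0$ both sides of (4) are $0$, so (4) holds everywhere. By (5), $\beta$ is odd in $x$, since $p$ is odd and $c,p',D$ are even in $x$. Moreover $\beta$ is bounded on $\{|x|\le1\}$: for $|x|\le\frac12$ by the formula just found, and for $\frac12\le|x|\le1$ by (5), because $|p|$ is bounded below there, $p'$ is bounded, and $D\ge1$.

**Step 4: estimates for $|x|\ge1$.** They give (3) and the size of $\beta$. By oddness let $x\ge1$. Then $p=\delta a$, and $|p'|=\delta|a'|\le\delta a=p\le1$. In (5) the two middle terms are nonpositive because $0\le c\le1$. Hence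
$$\beta\le\frac{p'}p+\frac pD\le1+1=2,$$
so (3) holds with $K=2$. Also $c^2,p^2\in[0,1]$, so $|1-c^2-p^2|\le1$, and collecting the last three terms of (5),
$$|\beta|\le\frac{|p'|}p+\frac1p\Bigl(c+\frac{|1-c^2-p^2|}D\Bigr)\le1+\frac2p=1+\frac2{\delta a(x)} .$$

**Step 5: solutions of (1) for $b=(\beta,0,-z)$.** By Lemma 3, $u\,e^{-|z|^2/2}$ with $u=p(x)/D$ solves (1). It is nonzero, and it is integrable because $|u|\le|p(x)|/\cosh y$ with $p\in L^1(\mathbb R)$. By Lemma 2 and Step 4 there is no nonzero nonnegative bounded solution, so there is no probability solution.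

**Step 6: $|b|=o(\theta)$.** We treat the component $-z$ first. Since $\theta$ is nondecreasing, for $r\ge2$
$$\frac r{2\theta(r)}\le\int_{r/2}^r\frac{ds}{\theta(s)}\longrightarrow0\qquad(r\to\infty),$$
so $\theta(r)/r\to\infty$, and $|z|\le|(x,y,z)|=o\bigl(\theta(|(x,y,z)|)\bigr)$. In particular $\theta\to\infty$. For $\beta$, let $\varepsilon>0$. By Step 1 there is $r_0\ge1$ with $\frac2{\delta a(r)}\le\varepsilon\theta(r)$ for $r\ge r_0$, and on $[1,r_0]$ the function $1/a$ is bounded because $a$ is continuous and positive. Together with Step 4 and the boundedness of $\beta$ on $\{|x|\le1\}$, this gives a constant $C_\varepsilon$ with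
$$|\beta(x,y)|\le C_\varepsilon+\varepsilon\,\theta(|x|)\le C_\varepsilon+\varepsilon\,\theta(|(x,y,z)|).$$
As $\theta\to\infty$ and $\varepsilon$ is arbitrary, $|\beta|=o(\theta(|\cdot|))$, and hence $|b|=o(\theta(|\cdot|))$. $\square$
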